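\title{Retracts of Bohr Topologies and the Classification of Bounded Abelian Groups up to Bohr Homeomorphism}

\begin{abstract}
Let $G^\#$ denote the abelian group $G$ with its Bohr topology, and let $\mathbb V_n^\kappa$ be the direct sum of $\kappa$ copies of $\mathbb Z/n\mathbb Z$. We prove that for a bounded group $G$, a prime power $p^k$ and an infinite cardinal $\kappa$, the space $(\mathbb V_{p^k}^\kappa)^\#$ is homeomorphic to a retract of $G^\#$ if and only if $\mathbb V_{p^k}^\kappa$ is isomorphic to a direct summand of $G$. Consequently $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ are not homeomorphic in their Bohr topologies, although each is isomorphic to a subgroup of the other. More generally, two infinite bounded groups are homeomorphic in their Bohr topologies if and only if they have isomorphic subgroups of finite index. The proof uses Ramsey-type arguments to extract homomorphisms from continuous maps.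
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, groups are abelian, $\mathbb T=\mathbb R/\mathbb Z$, and a \emph{character} of a group $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} of $G$ is the weakest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. A group $G$ is \emph{bounded} if $NG=0$ for some integer $N\ge1$. For an integer $n\ge2$ and a cardinal $\kappa$ we write $\mathbb Z_n=\mathbb Z/n\mathbb Z$ and $\mathbb V_n^\kappa=\bigoplus_\kappa\mathbb Z_n$; elements of $\mathbb V_n^\kappa$ have finitely many nonzero coordinates. The symbol $\omega$ denotes both the set $\{0,1,2,\dots\}$ and its cardinality.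

For a bounded group the Bohr topology has an algebraic description: the cosets of subgroups of finite index form a base (Lemma~\ref{lem:basic}). Two elements are close when a large finite quotient does not separate them. How much of $G$ can be recovered from the space $G^\#$, once the addition is forgotten?

Groups $G$ and $H$ are \emph{Bohr-homeomorphic} if $G^\#$ and $H^\#$ are homeomorphic, \emph{weakly Bohr-homeomorphic} if each of $G^\#$, $H^\#$ is homeomorphic to a subspace of the other, and \emph{weakly isomorphic} if each of $G$, $H$ is isomorphic to a subgroup of the other. A subgroup of $G$, as a subspace of $G^\#$, carries its own Bohr topology (Lemma~\ref{lem:basic}), so weakly isomorphic groups are weakly Bohr-homeomorphic. The groups $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ are weakly isomorphic: the first is a factor of the second, and $\mathbb Z_2\cong2\mathbb Z_4$ embeds the second into $\mathbb V_4^\omega\times\mathbb V_4^\omega\cong\mathbb V_4^\omega$. The following two questions are posed in \cite{UCM}.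
\begin{itemize}
\item[(a)] Are $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ Bohr-homeomorphic?
\item[(b)] Are weakly Bohr-homeomorphic bounded groups always Bohr-homeo\-morphic?
\end{itemize}

The simplest cases suggest that $G^\#$ is forgetful. Finite groups are discrete, so they are Bohr-homeomorphic exactly when they have the same cardinality. An infinite sum absorbs finite factors: $F\times(\mathbb V_4^\omega)^\#\cong(\mathbb V_4^\omega)^\#$ for every nonempty finite discrete space $F$ (Lemma~\ref{lem:absorb}). Thus $\mathbb V_2^n\times\mathbb V_4^\omega$ is Bohr-homeomorphic to $\mathbb V_4^\omega$ for every finite $n$, and one could guess that this persists when $n$ is replaced by $\omega$. It does not: both questions have a negative answer.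

Subspaces cannot distinguish the two spaces in (a), so we use retracts. A subspace $R$ of a space $Y$ is a \emph{retract} if some continuous map $Y\to R$ restricts to the identity on $R$. Retracts are the topological counterpart of direct summands, and $\mathbb V_2^\omega$ is a direct summand of only one of the two groups. To count summands, recall the Pr\"ufer--Baer theorem: a bounded group $G$ is a direct sum of cyclic groups of prime power order. For a prime $p$ and $k\ge1$, let $f_{p,k}(G)$ be the number of summands isomorphic to $\mathbb Z_{p^k}$; by formula \eqref{eq:f} below, this cardinal does not depend on the decomposition.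

\begin{theorem}\label{thm:retract}
Let $G$ be a bounded group, $p$ a prime, $k\ge1$, and $\kappa$ an infinite cardinal. The following are equivalent:
\begin{itemize}
\item[(i)] $(\mathbb V_{p^k}^\kappa)^\#$ is homeomorphic to a retract of $G^\#$;
\item[(ii)] there are continuous maps $j:(\mathbb V_{p^k}^\kappa)^\#\to G^\#$ and $r:G^\#\to(\mathbb V_{p^k}^\kappa)^\#$ with $r\circ j=\mathrm{id}$;
\item[(iii)] $f_{p,k}(G)\ge\kappa$, that is, $\mathbb V_{p^k}^\kappa$ is isomorphic to a direct summand of $G$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}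
The groups $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ are not Bohr-homeomorphic. Hence weakly Bohr-homeomorphic bounded groups need not be Bohr-homeo\-morphic.
\end{corollary}

\begin{proof}
We have $f_{2,1}(\mathbb V_2^\omega\times\mathbb V_4^\omega)=\omega$ and $f_{2,1}(\mathbb V_4^\omega)=0$. By Theorem~\ref{thm:retract}, $(\mathbb V_2^\omega)^\#$ is homeomorphic to a retract of $(\mathbb V_2^\omega\times\mathbb V_4^\omega)^\#$ and is not homeomorphic to a retract of $(\mathbb V_4^\omega)^\#$. So these two spaces are not homeomorphic, while the two groups are bounded and weakly Bohr-homeomorphic.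
\end{proof}

Theorem~\ref{thm:retract} shows that $G^\#$ remembers every infinite $f_{p,k}(G)$, and absorption shows that it forgets the finite ones. Together they give the classification.

\begin{theorem}\label{thm:class}
For infinite bounded groups $G$ and $H$ the following are equivalent:
\begin{itemize}
\item[(1)] $G$ and $H$ are Bohr-homeomorphic;
\item[(2)] each of $G^\#$, $H^\#$ is homeomorphic to a retract of the other;
\item[(3)] for all $(p,k)$, either $f_{p,k}(G)=f_{p,k}(H)$ or both cardinals are finite;
\item[(4)] $G\cong S\times F_1$ and $H\cong S\times F_2$ for some group $S$ and finite groups $F_1,F_2$;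
\item[(5)] $G$ and $H$ have isomorphic subgroups of finite index.
\end{itemize}
\end{theorem}

For example, if $\lambda\le\kappa$ are infinite cardinals, then $\mathbb V_4^\kappa$ and $\mathbb V_2^\lambda\times\mathbb V_4^\kappa$ are weakly isomorphic (the second embeds into $\mathbb V_4^\lambda\times\mathbb V_4^\kappa\cong\mathbb V_4^\kappa$) but not Bohr-homeomorphic, since $f_{2,1}$ takes the values $0$ and $\lambda$.

The substance of the paper is the implication (ii)$\Rightarrow$(iii) of Theorem~\ref{thm:retract}. Section~\ref{sec:model} shows its mechanism for $\mathbb V_2^\omega$ and $\mathbb V_4^\omega$. Sections~\ref{sec:hom} and~\ref{sec:diff} contain the two tools, and Sections~\ref{sec:retract} and~\ref{sec:class} prove the theorems.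

\section{The Bohr topology of a bounded group}\label{sec:basic}

We use the standard fact that a homomorphism from a subgroup of $G$ into a divisible group extends to $G$. In particular characters of subgroups extend, and characters separate the points of any group, because a nonzero cyclic group has a nonzero character.

\begin{lemma}\label{lem:basic}
Let $G$ and $H$ be groups.
\begin{itemize}
\item[(a)] Homomorphisms $G^\#\to H^\#$ are continuous, and translations of $G^\#$ are homeomorphisms.
\item[(b)] If $H\le G$, then the subspace topology of $G^\#$ on $H$ is that of $H^\#$.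
\item[(c)] $(G\times H)^\#=G^\#\times H^\#$, and $G^\#$ is discrete if $G$ is finite.
\item[(d)] If $G$ is bounded, the cosets of subgroups of finite index form a base of $G^\#$.
\item[(e)] If $G$ is bounded, $H\le G$, and $L\le H$ has finite index in $H$, then there is $K\le G$ of finite index with $K\cap H\subseteq L$.
\end{itemize}
\end{lemma}

\begin{proof}
A map into $H^\#$ is continuous if and only if its composite with every character of $H$ is continuous.

(a) The composite of a homomorphism with a character is a character, and $\chi(x+g)=\chi(x)+\chi(g)$.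

(b) The characters of $H$ are exactly the restrictions of characters of $G$.

(c) The characters of $G\times H$ are the maps $(x,y)\mapsto\chi(x)+\chi'(y)$, and these generate the product topology. Since characters separate points, $G^\#$ is Hausdorff, and a finite Hausdorff space is discrete.

(d) Let $NG=0$. Every character $\chi$ has values in the finite group $\frac1N\mathbb Z/\mathbb Z$, so $\ker\chi$ has finite index and is open. A neighborhood of $0$ contains a finite intersection of such kernels, which is a subgroup of finite index. Conversely, if $G/K$ is finite, finitely many characters separate its points, so $K$ is a finite intersection of kernels and is open. Now translate, using (a).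

(e) By (d) and (b), $L=U\cap H$ for an open $U\subseteq G^\#$, and by (d), $U$ contains a subgroup of finite index.
\end{proof}

Continuity will mostly be used in one form. Let $X$ be bounded, $h:X^\#\to(\mathbb V_M^\omega)^\#$ continuous, and $\theta:\mathbb V_M^\omega\to\mathbb Z_M$ a homomorphism, for example a coordinate $z\mapsto z_c$. Then $\theta\circ h$ is continuous into a discrete space, so for every $x_0\in X$ it is constant on $x_0+K$ for some $K\le X$ of finite index.

To \emph{thin} an infinite set $A\subseteq\omega$ is to replace it by an infinite subset. By the pigeonhole principle, if $K\le G$ has finite index, thinning makes any finitely many sequences $(x_a)_{a\in A}$ in $G$ constant modulo $K$. Likewise, thinning makes a sequence in an arbitrary set either constant or injective. We also use Ramsey's theorem: if the $n$-element subsets of an infinite set are colored with finitely many colors, there is an infinite subset all of whose $n$-element subsets have the same color.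

Write $Y[p]=\{y\in Y:py=0\}$, a vector space over $\mathbb F_p$. For bounded $G$,
\begin{equation}\label{eq:f}
f_{p,k}(G)=\dim_{\mathbb F_p}\,(p^{k-1}G)[p]\,/\,(p^kG)[p].
\end{equation}
Indeed, both sides are additive over direct sums. For $G=\mathbb Z_{p^l}$ the space $(p^iG)[p]$ has dimension $1$ if $i<l$ and $0$ otherwise, so the quotient has dimension $1$ if $l=k$ and $0$ otherwise; for $G$ of order prime to $p$ both spaces vanish. It follows that the two formulations of (iii) in Theorem~\ref{thm:retract} agree: if $G\cong\mathbb V_{p^k}^\kappa\oplus G''$, decompose $G''$ into cyclic groups to see that $f_{p,k}(G)\ge\kappa$, and conversely collect $\kappa$ summands $\mathbb Z_{p^k}$. If $NG=0$, then $f_{p,k}(G)=0$ unless $p^k\mid N$, so only finitely many of these invariants are nonzero.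

\begin{lemma}\label{lem:absorb}
Let $q\ge2$ and $V=\mathbb V_q^\omega$. Then $F\times V^\#\cong V^\#$ for every nonempty finite discrete space $F$.
\end{lemma}

\begin{proof}
It suffices to show $V^\#\cong\omega\times V^\#$ with $\omega$ discrete, for then $F\times V^\#\cong F\times\omega\times V^\#\cong\omega\times V^\#\cong V^\#$. So we partition $V$ into countably many open copies of $V^\#$. A set that avoids $0$ can be cut up according to the first nonzero coordinate, and we do this to one coset. Let $(\mathbf e_i)$ be the standard basis and $\sigma(x)=\sum_ix_i\in\mathbb Z_q$. The pieces are the $q-1$ cosets $\sigma^{-1}(c)$, $c\ne1$, of $\ker\sigma$, and the sets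
\[
P_{n,c}=\{x:\sigma(x)=1,\ x_i=0\text{ for }i<n,\ x_n=c\}\qquad(n\in\omega,\ 0\ne c\in\mathbb Z_q).
\]
The sets $P_{n,c}$ partition $\sigma^{-1}(1)$, because $0\notin\sigma^{-1}(1)$. The set $P_{n,c}$ contains $c\mathbf e_n+(1-c)\mathbf e_{n+1}$ and is a coset of $L_n=\{x:\sigma(x)=0,\ x_i=0\text{ for }i\le n\}$. Put $L_{-1}=\ker\sigma$. Each $L_n$ has finite index, so all pieces are open. Each $L_n$ is isomorphic to $V$: the map $(s_i)_{i>n}\mapsto\sum_{i>n}s_i(\mathbf e_i-\mathbf e_{i+1})$ is an isomorphism from $\bigoplus_{i>n}\mathbb Z_q$ onto $L_n$, with inverse given by $s_i=\sum_{l\le i}x_l$, which vanishes for large $i$ because $\sigma(x)=0$. By Lemma~\ref{lem:basic}(a),(b), every piece is homeomorphic to $V^\#$. A partition into open sets is a topological sum, so $V^\#\cong\omega\times V^\#$.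
\end{proof}

\section{The model case: halving is not continuous}\label{sec:model}

Let $(g_a)_{a\in\omega}$ and $(\mathbf e_a)_{a\in\omega}$ be the standard bases of $\mathbb V_4^\omega$ and $\mathbb V_2^\omega$. The most obvious copy of $\mathbb V_2^\omega$ in $\mathbb V_4^\omega$ is $2\mathbb V_4^\omega$. A retraction onto it would give a continuous map $h:(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ with
\begin{equation}\label{eq:model}
h(0)=0,\qquad h(2g_a-2g_b)=\mathbf e_a-\mathbf e_b\quad(a<b).
\end{equation}
No homomorphism does this, since $h(2x)=2h(x)=0$. The natural nonlinear candidate, which takes the leading binary digit of each coordinate ($0,1\mapsto0$ and $2,3\mapsto1$), satisfies \eqref{eq:model} but is not continuous at $0$: every subgroup of finite index contains some $g_a-g_b=g_a+3g_b$, whose image $\mathbf e_b$ has coordinate sum $1$.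

To exclude all continuous $h$, we want to make sense of ``$h(2g)=2h(g)$''. A continuous map knows nothing about $2g_a=g_a+g_a$, but modulo a subgroup of finite index $2g_a$ agrees with $g_b+g_c$ for suitable distinct $a,b,c$. So we spread the relation over different indices and consider the \emph{words}
\[
w(\alpha)=2g_{\alpha_1}-2g_{\alpha_2}+g_{\alpha_3}+g_{\alpha_4}+g_{\alpha_5}+g_{\alpha_6}\qquad(\alpha_1<\dots<\alpha_6).
\]
Assume, for this section only, that $h$ has the normal form
\begin{equation}\label{eq:normal}
h(w(\alpha))=\gamma_1\mathbf e_{\alpha_1}+\dots+\gamma_6\mathbf e_{\alpha_6}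
\end{equation}
with constants $\gamma_t\in\mathbb Z_2$ independent of $\alpha$. Two uses of continuity then lead to a contradiction.

\emph{Continuity at $x_0=2g_{\alpha_1}-2g_{\alpha_2}$ gives $\gamma_1=1$.} The $\alpha_1$-th coordinate of $h$ is constant on a coset $x_0+K$, with value $1$ by \eqref{eq:model}. Choose $\alpha_3<\dots<\alpha_6$ above $\alpha_2$ with all four $g_{\alpha_t}$ in one coset of $K$. Their sum is congruent to $4g_{\alpha_3}=0$, so $w(\alpha)\in x_0+K$ and $\gamma_1=1$.

\emph{Continuity at $0$ gives $\gamma_1+\gamma_t+\gamma_{t'}=0$ for distinct $t,t'\in\{3,4,5,6\}$.} Let $\theta(z)=\sum_{a\text{ even}}z_a$. Then $\theta\circ h$ vanishes on some $K$ of finite index. Take an infinite set of even indices on which $g_a\equiv g$ and an infinite set of odd indices on which $g_a\equiv g'$ modulo $K$. Choose $\alpha$ with $\alpha_1,\alpha_t,\alpha_{t'}$ in the first set and the other three entries in the second. Modulo $K$, the even part of $w(\alpha)$ is $2g+g+g=0$ and the odd part is $-2g'+g'+g'=0$. So $w(\alpha)\in K$, and $\theta(h(w(\alpha)))=\gamma_1+\gamma_t+\gamma_{t'}$ vanishes.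

Adding the relations for the pairs $\{3,4\},\{3,5\},\{4,5\}$ gives $3\gamma_1+2(\gamma_3+\gamma_4+\gamma_5)=0$, that is, $\gamma_1=0$ in $\mathbb Z_2$. This contradicts $\gamma_1=1$.

The coefficients $\gamma_t$ satisfy the linear relations that hold among the letters of the word; they behave like the values of a homomorphism. Two things are missing for a proof of Theorem~\ref{thm:retract}. First, \eqref{eq:normal} was assumed. Ramsey's theorem gives a weaker normal form, in which the coordinates strictly between two $\alpha_t$ need not vanish; Section~\ref{sec:hom} deals with this. Second, a copy of $(\mathbb V_2^\omega)^\#$ in $(\mathbb V_4^\omega)^\#$ need not be a subgroup, and an arbitrary continuous $j$ must be brought into the form $j(\mathbf e_a-\mathbf e_b)=y_a-y_b$; this is done in Section~\ref{sec:diff}.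

\section{From a continuous map to a homomorphism}\label{sec:hom}

For a group $X$, let $X^\omega$ be the group of all sequences $z=(z_a)_{a\in\omega}$ in $X$, with termwise addition. If $X$ is bounded, so is $X^\omega$, and finitely many sequences generate a finite subgroup. Let $(\mathbf e_a)_{a\in\omega}$ be the standard basis of $\mathbb V_M^\omega$; the $c$-th coordinate of $v\in\mathbb V_M^\omega$ is written $v_c$.

\begin{proposition}\label{prop:hom}
Let $X$ be a bounded group, $M\ge2$, and $h:X^\#\to(\mathbb V_M^\omega)^\#$ a continuous map with $h(0)=0$. Let $x\in X^\omega$ and $d\in\mathbb Z_M$ satisfy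
\begin{equation}\label{eq:hyp}
h(x_a-x_b)=d\,\mathbf e_a-d\,\mathbf e_b\qquad\text{for all }a<b .
\end{equation}
Then for every finite subgroup $\Gamma$ of $X^\omega$ that contains $x$ there is a homomorphism $\varphi:\Gamma\to\mathbb Z_M$ with $\varphi(x)=d$.
\end{proposition}

If $h$ is a homomorphism, then $\varphi(z)=h(z_0-z_1)_0$ works; the proposition says that continuous maps are subject to the same constraint. It excludes \eqref{eq:model} without the assumption \eqref{eq:normal}: for $x=2g$ and $\Gamma=\langle g\rangle$, where $g=(g_a)$, it gives $1=\varphi(2g)=2\varphi(g)=0$ in $\mathbb Z_2$.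

\begin{proof}
\emph{The word.} The value $\varphi(z)$ will be a coefficient attached to a letter $z$, so the word must contain every element of $\Gamma$ as a letter, several times. Let $n=2+3|\Gamma|^2$ and choose \emph{letters} $z^1,\dots,z^n\in\Gamma$ such that $z^1=x$, $z^2=-x$, and every element of $\Gamma$ occurs exactly $3|\Gamma|$ times among $z^3,\dots,z^n$. We write $n$-element subsets of $\omega$ as $\alpha=(\alpha_1<\dots<\alpha_n)$ and put
\[
w(\alpha)=\sum_{t=1}^nz^t_{\alpha_t}\in X .
\]
Call $s\subseteq\{1,\dots,n\}$ \emph{null} if $\sum_{t\in s}z^t=0$ in $\Gamma$. The set $\{1,2\}$ is null, and $\{3,\dots,n\}$ is null because $|\Gamma|z=0$ for $z\in\Gamma$. Hence $\{1,\dots,n\}$ is null, and the complement of a null set is null. Null sets enter through the following observation.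
\begin{itemize}
\item[(N)] Let $s$ be null, $K\le X$, and $E\subseteq\omega$ a nonempty set on which every $z\in\Gamma$ is constant modulo $K$. If $\alpha_t\in E$ for all $t\in s$, then $\sum_{t\in s}z^t_{\alpha_t}\in K$.
\end{itemize}
Indeed, for any fixed $a\in E$ the sum is congruent to $\sum_{t\in s}z^t_a=0$.

\medskip\noindent\emph{Normal form.} Color each $n$-element set $\alpha$ by $(h(w(\alpha))_{\alpha_t})_{t\le n}\in\mathbb Z_M^n$, and each $(n+1)$-element set $\beta=(\beta_0<\dots<\beta_n)$ by $(h(w(\beta\setminus\{\beta_i\}))_{\beta_i})_{0\le i\le n}\in\mathbb Z_M^{n+1}$. Two applications of Ramsey's theorem give an infinite $A\subseteq\omega$ and constants $\varepsilon_1,\dots,\varepsilon_n,\delta_0,\dots,\delta_n\in\mathbb Z_M$ such that for all $\alpha\subseteq A$ and $c\in A$,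
\begin{equation}\label{eq:ramsey}
h(w(\alpha))_c=
\begin{cases}
\varepsilon_t&\text{if }c=\alpha_t,\\
\delta_i&\text{if }c\notin\alpha\text{ and exactly $i$ elements of $\alpha$ are below }c.
\end{cases}
\end{equation}
(In the second case $c=\beta_i$ for $\beta=\alpha\cup\{c\}$.) Put $\gamma_t=\varepsilon_t-\delta_t$ for $1\le t\le n$.

\medskip\noindent\emph{The first coefficient: $\gamma_1=d$.} Fix $\alpha_1<c<\alpha_2$ in $A$ and let $x_0=x_{\alpha_1}-x_{\alpha_2}$. The coordinates $\alpha_1$ and $c$ of $h$ are constant on $x_0+K$ for some $K$ of finite index, and by \eqref{eq:hyp} their values are $d$ and $0$. Thin $\{a\in A:a>\alpha_2\}$ to a set $E$ on which every $z\in\Gamma$ is constant modulo $K$, and choose $\alpha_3<\dots<\alpha_n$ in $E$. By (N) for $s=\{3,\dots,n\}$ we have $w(\alpha)\in x_0+K$. Comparing with \eqref{eq:ramsey} gives $\varepsilon_1=d$ and $\delta_1=0$.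

\medskip\noindent\emph{A character that reads off the $\gamma_t$.} The gap values $\delta_i$ need not vanish: the homomorphism $\mathbf e_a\mapsto\mathbf e_0+\dots+\mathbf e_{a-1}$ sends $\mathbf e_b-\mathbf e_a$ to $\mathbf e_a+\dots+\mathbf e_{b-1}$. A plain sum of coordinates would pick up these values, so we pair neighbors in $A$ and let them cancel. Enumerate $A=\{a_0<a_1<\cdots\}$, put $b_i=a_{2i}$ and $b_i'=a_{2i+1}$, and define the homomorphism
\[
\theta:\mathbb V_M^\omega\to\mathbb Z_M,\qquad\theta(v)=\sum_{i\text{ even}}(v_{b_i}-v_{b_i'}),
\]
a finite sum for each $v$. Let $\alpha_t=b_{i_t}$ with $i_1<\dots<i_n$ and $v=h(w(\alpha))$. If $i\notin\{i_1,\dots,i_n\}$, then $b_i$ and $b_i'$ lie outside $\alpha$ and have the same elements of $\alpha$ below them, so $v_{b_i}-v_{b_i'}=0$. If $i=i_t$, then $v_{b_i}=\varepsilon_t$, while $b_i'\notin\alpha$ lies above exactly $\alpha_1,\dots,\alpha_t$, so $v_{b_i'}=\delta_t$. Therefore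
\begin{equation}\label{eq:theta}
\theta(h(w(\alpha)))=\sum_{t:\ i_t\text{ even}}\gamma_t .
\end{equation}

\medskip\noindent\emph{Null sets: $\sum_{t\in s}\gamma_t=0$ for every null $s$.} Since $h(0)=0$, the map $\theta\circ h$ vanishes on some $K\le X$ of finite index. Thin $\{b_i:i\text{ even}\}$ to $E_1$ and $\{b_i:i\text{ odd}\}$ to $E_0$ so that every $z\in\Gamma$ is constant modulo $K$ on $E_1$ and on $E_0$. Both sets are infinite, so there are $\alpha_1<\dots<\alpha_n$ with $\alpha_t\in E_1$ for $t\in s$ and $\alpha_t\in E_0$ for $t\notin s$. By (N), applied to $s$ and to its complement, $w(\alpha)\in K$. Now \eqref{eq:theta} gives $\sum_{t\in s}\gamma_t=0$.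

\medskip\noindent\emph{The homomorphism.} Every element of $\Gamma$ is the letter at three or more positions. Let $t,t'$ be positions with the same letter $z$, and let $t''\notin\{t,t'\}$ be a position with letter $-z$. The sets $\{t,t''\}$ and $\{t',t''\}$ are null, so $\gamma_t=-\gamma_{t''}=\gamma_{t'}$. Hence $\gamma_t=\varphi(z^t)$ for a function $\varphi:\Gamma\to\mathbb Z_M$ with $\varphi(-z)=-\varphi(z)$, and $\varphi(x)=\gamma_1=d$. Given $z,z'\in\Gamma$, three distinct positions with letters $z$, $z'$, $-(z+z')$ form a null set, so $\varphi(z)+\varphi(z')-\varphi(z+z')=0$.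
\end{proof}

\section{Maps on pairs that accumulate at zero}\label{sec:diff}

Let $j$ be a continuous map with $j(0)=0$ from some $(\mathbb V_q^\kappa)^\#$ into $G^\#$, and let $(b_a)$ be a sequence of basis vectors. Differences $b_a-b_b$ taken from any infinite set of indices accumulate at $0$, hence so do their images. This is all we shall use about $D(a,b)=j(b_a-b_b)$. Let $A_0\subseteq\omega$ be infinite and let $D$ be a map from the pairs $a<b$ in $A_0$ into a bounded group $G$. Consider the condition
\begin{itemize}
\item[$(*)$] for every infinite $A\subseteq A_0$ and every $K\le G$ of finite index there are $a<b$ in $A$ with $D(a,b)\in K$.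
\end{itemize}
It passes to infinite subsets of $A_0$. Differences $D(a,b)=y_a-y_b$ satisfy $(*)$, by the pigeonhole principle. Two examples show how $(*)$ fails. If the $D(a,b)$ are linearly independent vectors over $\mathbb F_\ell$, a linear functional takes the value $1$ on all of them. If $D(a,b)=\mathbf e_a+\mathbf e_b$ in $\mathbb V_3^\omega$, the coordinate sum takes the value $2$ on all of them. The proof of the next lemma shows that over a prime field these two types of failure and true differences exhaust the possibilities, up to thinning.

\begin{lemma}\label{lem:diff}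
If $G$ is bounded and $D$ satisfies $(*)$, then there are an infinite $A\subseteq A_0$ and elements $y_a\in G$ $(a\in A)$ with $D(a,b)=y_a-y_b$ for all $a<b$ in $A$.
\end{lemma}

\begin{proof}
\emph{Step 1: $G=V$ is a vector space over $\mathbb F_\ell$, $\ell$ prime.} Relabel $A_0$ as $\omega$. We want to compare the sequences $c\mapsto D(a,c)$ for different $a$ as $c\to\infty$. They need not converge in any sense, so we pass to an ultrapower. Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$: a family of subsets of $\omega$ that is closed under supersets and finite intersections, contains all cofinite sets, and contains exactly one of $B$, $\omega\setminus B$ for each $B\subseteq\omega$. Members of $\mathcal U$ are infinite, and a finite union of sets not in $\mathcal U$ is not in $\mathcal U$. Let $V^*$ be the quotient of $V^\omega$ by the sequences that vanish on a member of $\mathcal U$; two sequences have the same class if and only if they agree on a member of $\mathcal U$. Regard $V\subseteq V^*$ as the classes of constant sequences. Let $d_a\in V^*$ be the class of $c\mapsto D(a,c)$, which is defined for all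 $c>a$, and for $\xi\in V^*/V$ let $B_\xi=\{a:d_a+V=\xi\}$.

\emph{Case I: no $B_\xi$ belongs to $\mathcal U$.} We show that this contradicts $(*)$. We choose $a_0<a_1<\cdots$ so that for each $n$ the classes $d_{a_0},\dots,d_{a_n}$ are linearly independent modulo $V$, and the vectors $D(a_i,a_n)$ $(i<n)$ are linearly independent modulo the finite space $W_n=\operatorname{span}\{D(a_i,a_l):i<l<n\}$. Suppose $a_i$ is chosen for $i<n$. A number $c$ above all $a_i$ violates the first requirement only if $d_c+V$ lies in the span of the $d_{a_i}+V$; this span is finite, so such $c$ form a finite union of sets $B_\xi$, which is not in $\mathcal U$. It violates the second requirement only if $\sum_{i<n}\lambda_iD(a_i,c)=v$ for some $0\ne(\lambda_i)\in\mathbb F_\ell^n$ and $v\in W_n$. For each of the finitely many pairs $((\lambda_i),v)$ the set of such $c$ is not in $\mathcal U$, because $\sum_i\lambda_id_{a_i}\notin V$. So the admissible $c$ form a member of $\mathcal U$, and $a_n$ exists.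

By the second requirement, all vectors $D(a_i,a_l)$, $i<l$, are linearly independent. A linear $\chi:V\to\mathbb F_\ell$ with value $1$ on all of them contradicts $(*)$ for $A=\{a_i:i\in\omega\}$ and $K=\ker\chi$.

\emph{Case II: $B=B_\xi\in\mathcal U$ for some $\xi$.} Fix $b_0\in B$ and put $z_c=D(b_0,c)$ for $c>b_0$. For $a\in B$ there is $w_a\in V$ with $d_a=d_{b_0}+w_a$, which means
\[
C_a=\{c>\max(a,b_0):D(a,c)=w_a+z_c\}\in\mathcal U .
\]
Choose $b_0<a_0<a_1<\cdots$ in $B$ with $a_n\in\bigcap_{i<n}C_{a_i}$, which is possible since $B\cap\bigcap_{i<n}C_{a_i}$ is in $\mathcal U$ and so is infinite. On $A=\{a_n:n\in\omega\}$ we have $D(a,b)=w_a+z_b$ for $a<b$. The vector $u_a=w_a+z_a$ measures the failure to be a difference: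
\[
D(a,b)=w_a-w_b+u_b\qquad(a<b\text{ in }A).
\]
If $u_a=0$ for infinitely many $a\in A$, thin to these and take $y_a=w_a$. Otherwise thin so that all $u_a$ are nonzero and $a\mapsto u_a$ is constant or injective. In the injective case the $u_a$ span an infinite-dimensional space on every infinite subset of $A$, since the field is finite, so we may thin further to make them linearly independent. In both cases there is a linear $\chi:V\to\mathbb F_\ell$ with $\chi(u_a)=1$ for all $a\in A$. Thin once more so that $\chi(w_a)$ is constant. Then $\chi(D(a,b))=1$ for all $a<b$ in $A$, contradicting $(*)$ for $K=\ker\chi$.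

\medskip\noindent\emph{Step 2: the general case.} We use induction on $N$, for all groups with $NG=0$ at once. For $N=1$ there is nothing to prove. Let $\ell\mid N$ be prime. The map $D$ composed with $G\to G/\ell G$ satisfies $(*)$, since preimages of subgroups of finite index have finite index. By Step~1 there are an infinite $A_1\subseteq A_0$ and $y_a\in G$ with
\[
D'(a,b):=D(a,b)-(y_a-y_b)\in\ell G\qquad(a<b\text{ in }A_1).
\]
The map $D'$ satisfies $(*)$ for the group $\ell G$. Indeed, let $A\subseteq A_1$ be infinite and $L\le\ell G$ of finite index. By Lemma~\ref{lem:basic}(e) there is $K\le G$ of finite index with $K\cap\ell G\subseteq L$. Thin $A$ so that $y_a$ is constant modulo $K$, and choose $a<b$ in $A$ with $D(a,b)\in K$. Then $D'(a,b)\in K\cap\ell G\subseteq L$. Since $(N/\ell)\,\ell G=0$, induction gives $D'(a,b)=y_a'-y_b'$ on an infinite subset of $A_1$, and the elements $y_a+y_a'$ are as required.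
\end{proof}

Proposition~\ref{prop:hom} applies to maps into $\mathbb V_M^\omega$ that send differences to multiples of $\mathbf e_a-\mathbf e_b$. To use it for $j$, we need a homomorphism on $G$ that gives the $y_a$ separate coordinates without lowering their order. The $y_a$ matter only up to a common translation, which we may choose.

\begin{lemma}\label{lem:indep}
Let $NG=0$ with $N\ge2$, and let $(y_a)_{a\in A}$ be a sequence in $G$ with $A\subseteq\omega$ infinite. There are $a_*\in A$, elements $a_0<a_1<\cdots$ of $A$, a divisor $m$ of $N$ and a homomorphism $\psi:G\to\mathbb V_N^\omega$ such that the elements $y_i'=y_{a_i}-y_{a_*}$ satisfy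
\[
my_i'=0\qquad\text{and}\qquad\psi(y_i')=(N/m)\,\mathbf e_i\qquad(i\in\omega).
\]
\end{lemma}

\begin{proof}
Thin $A$ so that for every divisor $d$ of $N$ the map $a\mapsto dy_a$ is constant or injective. Let $a_*=\min A$ and $\tilde y_a=y_a-y_{a_*}$. Then for every $d\mid N$ the map $a\mapsto d\tilde y_a$ is zero or injective. The integers that kill all $\tilde y_a$ form an ideal $m\mathbb Z$ containing $N$, so $m\mid N$. For each prime $\ell\mid m$ the map $a\mapsto(m/\ell)\tilde y_a$ is not zero, hence injective. Choose $a_0<a_1<\cdots$ in $A$ recursively so that, with $y_i'=\tilde y_{a_i}$ and $W_i=\langle y_0',\dots,y_{i-1}'\rangle$,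
\[
(m/\ell)\,y_i'\notin W_i\qquad\text{for all primes }\ell\mid m .
\]
This excludes only finitely many candidates, since $W_i$ is finite. As $my_i'=0$ and $(m/\ell)y_i'\ne0$, the order of $y_i'$ is $m$. A nonzero subgroup of $\langle y_i'\rangle$ contains a subgroup of prime order $\ell\mid m$, which is generated by $(m/\ell)y_i'$; hence $\langle y_i'\rangle\cap W_i=0$. So the $y_i'$ generate the direct sum $\bigoplus_i\langle y_i'\rangle$, and there is a homomorphism from it to $\bigoplus_\omega\mathbb Q/\mathbb Z$ sending $y_i'$ to $1/m$ in coordinate $i$. The target is divisible, so the homomorphism extends to $G$. The image is killed by $N$, so it lies in $\bigoplus_\omega\frac1N\mathbb Z/\mathbb Z$. Identify this group with $\mathbb V_N^\omega$ by $1/N\mapsto1$; then $1/m$ corresponds to $N/m$.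
\end{proof}

\section{Retracts and direct summands}\label{sec:retract}

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
(iii)$\Rightarrow$(i). A direct summand carries its own Bohr topology as a subspace of $G^\#$, and the projection onto it is continuous, by Lemma~\ref{lem:basic}(a),(b).

(i)$\Rightarrow$(ii). Let $\iota$ be a homeomorphism onto a retract $R$. Take for $j$ the map $\iota$ followed by the inclusion, and for $r$ the retraction followed by $\iota^{-1}$.

(ii)$\Rightarrow$(iii). Let $q=p^k$, let $j,r$ be as in (ii), and suppose that $\lambda=f_{p,k}(G)<\kappa$. Replace $j$ by $x\mapsto j(x)-j(0)$ and $r$ by $y\mapsto r(y+j(0))$. The new maps are continuous, still satisfy $r\circ j=\mathrm{id}$, and $j(0)=0$, so $r(0)=r(j(0))=0$. Let $(e_\xi)_{\xi<\kappa}$ be the standard basis of $\mathbb V_q^\kappa$ and fix $N\ge2$ with $NG=0$. Write $G=G_1\oplus G'$, where $G_1$ is the sum of the $\lambda$ summands $\mathbb Z_q$ and $G'$ is the sum of the other cyclic summands, so that $f_{p,k}(G')=0$. Let $\pi:G\to G_1$ be the projection. The plan is to find basis vectors $b_i$ and elements $y_i\in G'$ with $j(b_i-b_l)=y_i-y_l$,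 and then to apply Proposition~\ref{prop:hom} once to $j$ and once to $r$.

\medskip\noindent\emph{Step 1: differences in $G'$.} Lemma~\ref{lem:diff} works on a countable set of indices. If $\lambda$ is infinite, the elements $y_a$ that it produces could have pairwise distinct components in $G_1$. So the countable set must be selected in advance, and this is where $\lambda<\kappa$ is used. Let $\mu=\lambda^+$ if $\lambda$ is infinite and $\mu=\omega$ if $\lambda$ is finite. Then $\mu\le\kappa$, $|G_1|<\mu$, and $\mu$ is regular, so every map from a set of size $\mu$ into $G_1$ is constant on a subset of size $\mu$. Let $B_{-1}\subseteq\kappa$ have size $\mu$. Given $B_{a-1}$ of size $\mu$, pick $\xi_a\in B_{a-1}$, and let $B_a\subseteq B_{a-1}\setminus\{\xi_a\}$ be a set of size $\mu$ on which $\eta\mapsto\pi j(e_{\xi_a}-e_\eta)$ has a constant value $v_a$. For $a<b$ we have $\xi_b\in B_{b-1}\subseteq B_a$. Hence the $\xi_a$ are distinct, and $D(a,b)=j(e_{\xi_a}-e_{\xi_b})$ satisfies $\pi D(a,b)=v_a$ for all $a<b$ in $\omega$.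

The map $D$ satisfies $(*)$. Given $K\le G$ of finite index, continuity of $j$ at $0$ gives $L\le\mathbb V_q^\kappa$ of finite index with $j(L)\subseteq K$, and every infinite $A\subseteq\omega$ contains $a<b$ with $e_{\xi_a}-e_{\xi_b}\in L$. By Lemma~\ref{lem:diff} there are an infinite $A$ and $y_a\in G$ with $D(a,b)=y_a-y_b$ for $a<b$ in $A$. For $a=\min A$ and all larger $b\in A$ we get $\pi(y_b)=\pi(y_a)-v_a$. After removing $\min A$, the component $\pi(y_b)$ is therefore constant on $A$, and all differences of the $y_b$ lie in $G'$.

Apply Lemma~\ref{lem:indep} to $(y_a)_{a\in A}$, and rename: from now on $y_i$ denotes $y_i'=y_{a_i}-y_{a_*}$, and $b_i=e_{\xi_{a_i}}$. Then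
\begin{equation}\label{eq:setup}
j(b_i-b_l)=y_i-y_l\ \ (i<l),\qquad y_i\in G',\qquad my_i=0,\qquad\psi(y_i)=(N/m)\,\mathbf e_i .
\end{equation}
Write $b=(b_i)$ and $y=(y_i)$ for these sequences.

\medskip\noindent\emph{Step 2: $qy_i=0$.} The map $r$ cannot bound the order of the $y_i$: reduction modulo $2$ is a continuous map $(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ that sends differences of basis vectors of order $4$ to differences of basis vectors of order $2$. The bound comes from $j$. Let $h=\psi\circ j:(\mathbb V_q^\kappa)^\#\to(\mathbb V_N^\omega)^\#$. It is continuous, $h(0)=0$, and by \eqref{eq:setup}, $h(b_i-b_l)=(N/m)\mathbf e_i-(N/m)\mathbf e_l$ for $i<l$. Proposition~\ref{prop:hom} with $x=b$ and $\Gamma=\langle b\rangle$ gives a homomorphism $\varphi:\Gamma\to\mathbb Z_N$ with $\varphi(b)=N/m$. Since $qb=0$, we get $N\mid qN/m$, that is, $m\mid q$. Hence $qy_i=0$.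

\medskip\noindent\emph{Step 3: the contradiction.} By Step~2, $p^{k-1}y_i\in(p^{k-1}G')[p]$. Since $f_{p,k}(G')=0$, formula \eqref{eq:f} says that $(p^{k-1}G')[p]=(p^kG')[p]$. So there are $g_i\in G'$ with $p^{k-1}y_i=p^kg_i$. With $g=(g_i)$ this reads $p^{k-1}y=p^kg$ in $G^\omega$.

Let $\rho:\mathbb V_q^\kappa\to\mathbb V_q^\omega$ be the homomorphism with $\rho(b_i)=\mathbf e_i$ that kills all other $e_\xi$, and let $h=\rho\circ r:G^\#\to(\mathbb V_q^\omega)^\#$. It is continuous, $h(0)=0$, and for $i<l$
\[
h(y_i-y_l)=\rho\,r\,j(b_i-b_l)=\rho(b_i-b_l)=\mathbf e_i-\mathbf e_l .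
\]
Proposition~\ref{prop:hom} with $x=y$ and $\Gamma=\langle y,g\rangle$ gives a homomorphism $\varphi:\Gamma\to\mathbb Z_{p^k}$ with $\varphi(y)=1$. Then $p^{k-1}=\varphi(p^{k-1}y)=p^k\varphi(g)=0$ in $\mathbb Z_{p^k}$, which is false. Hence $f_{p,k}(G)\ge\kappa$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:retract} fails for finite $\kappa$. The two-point space $(\mathbb V_2^1)^\#$ is homeomorphic to a retract of $(\mathbb V_4^\omega)^\#$: fix a subgroup $K$ of index $2$ and a point $g\notin K$, and send $K$ to $0$ and its complement to $g$. Yet $f_{2,1}(\mathbb V_4^\omega)=0$. Boundedness of $G$ is used throughout: it gives the decomposition into cyclic groups, the base of cosets of finite index on which every thinning argument rests, the induction in Lemma~\ref{lem:diff}, and the finiteness of $W_i$ and $\Gamma$.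
\end{remark}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
We prove (1)$\Rightarrow$(2)$\Rightarrow$(3)$\Rightarrow$(4)$\Rightarrow$(1) and (4)$\Rightarrow$(5)$\Rightarrow$(3).

(1)$\Rightarrow$(2). Every space is a retract of itself.

(2)$\Rightarrow$(3). Suppose that $\kappa=f_{p,k}(G)$ is infinite. By Theorem~\ref{thm:retract} there are continuous maps $j,r$ between $(\mathbb V_{p^k}^\kappa)^\#$ and $G^\#$ with $rj=\mathrm{id}$. By (2) there are continuous maps $j':G^\#\to H^\#$ and $r':H^\#\to G^\#$ with $r'j'=\mathrm{id}$. Then $(rr')(j'j)=\mathrm{id}$, and Theorem~\ref{thm:retract} gives $f_{p,k}(H)\ge f_{p,k}(G)$. In particular $f_{p,k}(H)$ is infinite, and the same argument with $G$ and $H$ exchanged gives the reverse inequality. The case where $f_{p,k}(H)$ is infinite to begin with is symmetric.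

(3)$\Rightarrow$(4). By (3), $f_{p,k}(G)$ is infinite if and only if $f_{p,k}(H)$ is, and then the two are equal. Let $S$ be the direct sum of the groups $\mathbb V_{p^k}^{f_{p,k}(G)}$ over these pairs $(p,k)$. Only finitely many invariants of $G$ and of $H$ are nonzero, so the remaining cyclic summands of $G$ and of $H$ form finite groups $F_1$ and $F_2$.

(4)$\Rightarrow$(1). Since $G$ is infinite and bounded, so is $S$. Only finitely many $f_{p,k}(S)$ are nonzero, so one of them is an infinite cardinal $\nu$, and $\nu+\omega=\nu$ gives $S\cong S\times V$ with $V=\mathbb V_{p^k}^\omega$. By Lemma~\ref{lem:basic}(c) and Lemma~\ref{lem:absorb},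
\[
G^\#\cong S^\#\times V^\#\times F_1\cong S^\#\times V^\#\cong S^\#,
\]
where $F_1$ is discrete. With $F_2$ in place of $F_1$ we get $H^\#\cong S^\#$.

(4)$\Rightarrow$(5). Both $G$ and $H$ have a subgroup of finite index isomorphic to $S$.

(5)$\Rightarrow$(3). It suffices to show that for $L\le G$ of finite index the cardinals $f_{p,k}(G)$ and $f_{p,k}(L)$ are equal or both finite: the relation ``equal or both finite'' is transitive, and it then links $G$ and $H$ through their isomorphic subgroups. Let $P=(p^{k-1}G)[p]$ and $Q=(p^kG)[p]$, and let $P',Q'$ be the same groups for $L$. Multiplication by $p^i$ maps $G/L$ onto $p^iG/p^iL$, which is therefore finite. Since $(p^iL)[p]=(p^iG)[p]\cap p^iL$, the quotient $(p^iG)[p]/(p^iL)[p]$ embeds into $p^iG/p^iL$. So $P/P'$ and $Q/Q'$ are finite. The chains $Q'\subseteq Q\subseteq P$ and $Q'\subseteq P'\subseteq P$ give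
\[
\dim P/Q+\dim Q/Q'=\dim P/Q'=\dim P/P'+\dim P'/Q' .
\]
By \eqref{eq:f}, this says that $f_{p,k}(G)$ plus a finite cardinal equals $f_{p,k}(L)$ plus a finite cardinal, which proves the claim.
\end{proof}

\begin{thebibliography}{9}

\bibitem{UCM}
\emph{Universidad Complutense de Madrid},
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}

\end{thebibliography}
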